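# Admissible one-variable rules of $\mathbf{BCIW}$ are derivable

## 1. Rules with $x\to(x\to x)$ among their premises

A rule of inference can be harmless to a logic in two ways. It may be a shortcut, something the axioms and modus ponens already do. Or it may merely never lead from theorems to a non-theorem. The first property implies the second. We ask whether, for a particular logic and for rules in a single variable, the second implies the first. The problem is taken from "Admissible Rules and the Leibniz Hierarchy" (doi:10.1215/00294527-3671151). We begin with a family of rules for which the answer can be found by hand, once the vocabulary is in place.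

### The logic, and two properties of rules

**Definition (the logic).** Formulas are built from propositional variables with $\to$ only. The logic $\mathbf{BCIW}$, the pure implication fragment $\mathbf R_{\to}$ of the relevance logic $\mathbf R$, has as axioms all substitution instances of

- (B) $(x\to y)\to((z\to x)\to(z\to y))$,
- (C) $(x\to(y\to z))\to(y\to(x\to z))$,
- (I) $x\to x$,
- (W) $(x\to(x\to y))\to(x\to y)$,

and modus ponens ($\alpha,\ \alpha\to\beta\ /\ \beta$) as its only rule of inference. We write $\Gamma\vdash\beta$ if $\beta$ can be derived by modus ponens from the axioms together with the formulas of $\Gamma$ as hypotheses.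

**Definition (derivable, admissible).** A rule is a pair $\alpha_1,\dots,\alpha_n\ /\ \beta$. It is derivable if $\alpha_1,\dots,\alpha_n\vdash\beta$. It is admissible if adding it to the system produces no new theorems; equivalently, for every substitution $\sigma$, if $\vdash\sigma(\alpha_i)$ for all $i$, then $\vdash\sigma(\beta)$. It involves only one variable if $\alpha_1,\dots,\alpha_n,\beta$ contain no variable other than a single variable $x$.

The formulas of a one-variable rule contain only $x$, but $\sigma$ may send $x$ to a formula in any variables. This freedom will matter. Since the axioms are closed under substitution, $\Gamma\vdash\varphi$ implies $\sigma(\Gamma)\vdash\sigma(\varphi)$; so derivable rules are admissible.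

A warning: $\alpha\vdash\beta$ does not imply $\vdash\alpha\to\beta$. For example $x\vdash x\to x$, because $x\to x$ is an axiom, but we shall see below that $x\to(x\to x)$ is not a theorem.

### Sequents as a working tool

**Definition (sequents).** We write $\alpha_1,\dots,\alpha_n\Rightarrow\beta$ for $\vdash\alpha_1\to(\alpha_2\to\cdots(\alpha_n\to\beta)\cdots)$. For $n=0$ this means $\vdash\beta$. By definition $\Gamma,\alpha\Rightarrow\beta$ holds if and only if $\Gamma\Rightarrow\alpha\to\beta$.

For example, $x,x\Rightarrow x$ says exactly that $x\to(x\to x)$ is a theorem. A sequent is stronger than a derivation from hypotheses: if $\alpha_1,\dots,\alpha_n\Rightarrow\beta$, then $n$ uses of modus ponens give $\alpha_1,\dots,\alpha_n\vdash\beta$.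

By (B) and modus ponens, $\vdash\xi\to\eta$ gives $\vdash(\gamma\to\xi)\to(\gamma\to\eta)$. Iterating over the members of $\Gamma$ and using modus ponens once more, we get *prefixing*: if $\vdash\xi\to\eta$ and $\Gamma\Rightarrow\xi$, then $\Gamma\Rightarrow\eta$. Four laws follow.

- *Identity.* $\alpha\Rightarrow\alpha$ and $\alpha\to\beta,\alpha\Rightarrow\beta$. Both are instances of (I).
- *Exchange.* Adjacent formulas on the left may be swapped: apply prefixing with an instance $(\alpha\to(\alpha'\to\eta))\to(\alpha'\to(\alpha\to\eta))$ of (C). So left sides may be treated as multisets.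
- *Contraction.* If $\Gamma,\alpha,\alpha\Rightarrow\beta$, then $\Gamma\Rightarrow\alpha\to(\alpha\to\beta)$, and prefixing with (W) gives $\Gamma\Rightarrow\alpha\to\beta$, that is, $\Gamma,\alpha\Rightarrow\beta$.
- *Cut.* If $\Gamma\Rightarrow\alpha$ and $\alpha,\Delta\Rightarrow\beta$, then $\Gamma,\Delta\Rightarrow\beta$. Indeed the second sequent says $\vdash\alpha\to(\Delta\to\beta)$, where $\Delta\to\beta$ abbreviates the nested implication; apply prefixing to $\Gamma\Rightarrow\alpha$.

What is missing is weakening: from $\Gamma\Rightarrow\beta$ one may not conclude $\Gamma,\alpha\Rightarrow\beta$.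

### Models for showing that something is not a theorem

**Definition (models).** Let $U$ be a set and $S$ the set of its finite subsets. Let $V$ assign to each variable a subset of $S$. Put $[v]=V(v)$ for variables $v$ and
$$[\alpha\to\beta]=\{w\in S:\ w\cup u\in[\beta]\text{ for all }u\in[\alpha]\}.$$

**Soundness.** If $\vdash\alpha$, then $\emptyset\in[\alpha]$.

**Proof.** By definition $\emptyset\in[\alpha\to\beta]$ if and only if $[\alpha]\subseteq[\beta]$. So if $\emptyset\in[\alpha]$ and $\emptyset\in[\alpha\to\beta]$, then $\emptyset\in[\beta]$: modus ponens preserves the property. The axioms have it.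

- (B) If $w\in[\alpha\to\beta]$, $v\in[\gamma\to\alpha]$, $u\in[\gamma]$, then $v\cup u\in[\alpha]$, so $w\cup v\cup u\in[\beta]$.
- (C) If $w\in[\alpha\to(\beta\to\gamma)]$, $v\in[\beta]$, $u\in[\alpha]$, then $w\cup u\in[\beta\to\gamma]$, so $w\cup v\cup u\in[\gamma]$.
- (I) $[\alpha]\subseteq[\alpha]$.
- (W) If $w\in[\alpha\to(\alpha\to\beta)]$ and $v\in[\alpha]$, then $w\cup v=w\cup v\cup v\in[\beta]$. $\square$

As an example, let $U=\{0,1\}$ and $V(x)=\{\{0\},\{1\}\}$. If $\emptyset\in[x\to(x\to x)]$, then $u\cup v\in V(x)$ for all $u,v\in V(x)$; but $\{0\}\cup\{1\}\notin V(x)$. Hence $x\to(x\to x)$ is not a theorem.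

### With this premise, the truth table decides

Put
$$a=x\to x,\qquad c=x\to(x\to x).$$
We have just seen that $c$ is not a theorem. As a hypothesis it is very strong. First, four sequents:
$$c,x\Rightarrow x,\tag{1}$$
$$c,x,x\Rightarrow x,\tag{2}$$
$$c,x,x,x\Rightarrow x,\quad\text{that is,}\quad c,x\Rightarrow c,\tag{3}$$
$$c,c,x,x\Rightarrow x,\quad\text{that is,}\quad c,c\Rightarrow c.\tag{4}$$
Here (2) is $c\Rightarrow c$ unfolded, and (1) follows from (2) by contracting $x$. For (3), cut (2) into one of the occurrences of $x$ in (2), which gives $c,c,x,x,x\Rightarrow x$, and contract $c$. For (4), cut (1) into one of the occurrences of $x$ in (2).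

Call a formula $\varphi$ in $x$ *true* or *false* according to its classical truth value when $x$ is false. Thus $x$ is false, while $a$ and $c$ are true.

**Proposition 1.** Let $\Gamma$ be a set of formulas in $x$ with $c\in\Gamma$, and let $\beta$ be a formula in $x$. If $\Gamma/\beta$ is admissible, then $\Gamma\vdash\beta$.

**Step 1.** *This step shows that, next to $c$, every formula in $x$ behaves as its truth value says.* We claim, for every formula $\varphi$ in $x$:

- (w) $c,\varphi\Rightarrow c$;
- (t) if $\varphi$ is true, then $c\Rightarrow\varphi$;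
- (f) if $\varphi$ is false, then $c,x\Rightarrow\varphi$ and $c,\varphi\Rightarrow x$.

We use induction on $\varphi$. For $\varphi=x$, which is false, (w) is (3) and (f) is (1). Now let $\varphi=\varphi_1\to\varphi_2$, and assume the claim for $\varphi_1$ and $\varphi_2$.

For (w), suppose first that $\varphi_1$ is true. Cutting $c\Rightarrow\varphi_1$ into $\varphi,\varphi_1\Rightarrow\varphi_2$ gives $c,\varphi\Rightarrow\varphi_2$. Cutting this into $c,\varphi_2\Rightarrow c$ and contracting $c$ gives $c,\varphi\Rightarrow c$. Suppose now that $\varphi_1$ is false. Cutting $c,x\Rightarrow\varphi_1$ into $\varphi,\varphi_1\Rightarrow\varphi_2$, then into $c,\varphi_2\Rightarrow c$, and contracting $c$, we get $c,x,\varphi\Rightarrow c$. Unfolded, this is $c,\varphi,x,x,x\Rightarrow x$; contract one $x$ to get $c,\varphi,x,x\Rightarrow x$, that is, $c,\varphi\Rightarrow c$.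

For (t), suppose $\varphi$ is true. If $\varphi_2$ is true, cut $c,\varphi_1\Rightarrow c$ into $c\Rightarrow\varphi_2$ to get $c,\varphi_1\Rightarrow\varphi_2$. If $\varphi_2$ is false, then $\varphi_1$ is false too; cut $c,\varphi_1\Rightarrow x$ into $c,x\Rightarrow\varphi_2$ and contract $c$ to get $c,\varphi_1\Rightarrow\varphi_2$. In both cases $c\Rightarrow\varphi$.

For (f), suppose $\varphi$ is false, so $\varphi_1$ is true and $\varphi_2$ is false. As above $c,\varphi\Rightarrow\varphi_2$; cutting into $c,\varphi_2\Rightarrow x$ and contracting $c$ gives $c,\varphi\Rightarrow x$. Cutting $c,\varphi_1\Rightarrow c$ into $c,x\Rightarrow\varphi_2$ gives $c,\varphi_1,x\Rightarrow\varphi_2$, that is, $c,x\Rightarrow\varphi$. The claim is proved.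

**Step 2.** *This step handles a false premise.* If some $\gamma\in\Gamma$ is false, then $c,\gamma\Rightarrow x$ gives $\Gamma\vdash x$. For any $\beta$ in $x$, either $c\Rightarrow\beta$ or $c,x\Rightarrow\beta$, so $\Gamma\vdash\beta$.

**Step 3.** *This step handles the case where all premises are true, by testing the rule on one substitution.* Let $\sigma(x)=c$. Then $\sigma(c)=c\to(c\to c)$ is a theorem by (4). For $\gamma\in\Gamma$ we have $c\Rightarrow\gamma$, hence $\sigma(c)\Rightarrow\sigma(\gamma)$, hence $\vdash\sigma(\gamma)$. By admissibility $\vdash\sigma(\beta)$. If $\beta$ were false, then $c,\beta\Rightarrow x$ would give $\sigma(c),\sigma(\beta)\Rightarrow c$, and so $\vdash c$, which is not the case. So $\beta$ is true, $c\Rightarrow\beta$, and $\Gamma\vdash\beta$. $\square$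

## 2. Dropping the premise $c$

The proof did two things. It described the formulas in $x$ well enough to see what follows from $\Gamma$, and it produced one substitution that makes $\Gamma$ provable and nothing more. We want to do the same for arbitrary $\Gamma$.

**Theorem 2.** Let $\Gamma$ be any set of formulas in the single variable $x$. There is a substitution $\sigma$ such that for all formulas $\beta$ in $x$:
$$\Gamma\vdash\beta\iff\ \vdash\sigma(\beta).$$
Moreover $\sigma$ can be taken from the five fixed substitutions
$$x\mapsto x,\quad x\mapsto x\to(x\to x),\quad x\mapsto F,\quad x\mapsto H,\quad x\mapsto(x\to x),$$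
where, with distinct variables $x,y,r,s$,
$$H=(x\to(x\to y))\to(x\to y),\qquad F=(x\to G)\to G,$$
$$G=\bigl((r\to(r\to s))\to x\bigr)\to\bigl((r\to x)\to((x\to s)\to x)\bigr).$$

**Corollary 3.** Every rule in one variable that is admissible in $\mathbf{BCIW}$ is derivable in $\mathbf{BCIW}$.

**Proof from Theorem 2.** Let $\Gamma/\beta$ be admissible and take $\sigma$ as in Theorem 2. Each $\gamma\in\Gamma$ has $\Gamma\vdash\gamma$, so $\vdash\sigma(\gamma)$. By admissibility $\vdash\sigma(\beta)$, hence $\Gamma\vdash\beta$. $\square$

Let us try small $\Gamma$. For $\Gamma=\emptyset$ the identity substitution works, by definition. For $\Gamma=\{x\}$ we must send $x$ to a theorem. The first theorem that comes to mind is $a$, but then $\sigma(c)=a\to(a\to a)$. This is a theorem, for $a,a\Rightarrow a$ unfolds to $a,a,x\Rightarrow x$, obtained by cutting $a,x\Rightarrow x$ into itself. So $a$ is a good choice only if $x\vdash c$. The truth table no longer helps to decide such questions. For instance, $x$ and $c\to x$ are both false in the sense of Section 1. Next to $c$ each gives the other, and $x\vdash c\to x$ always,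 since (1) says $x\Rightarrow c\to x$. But does $c\to x$ alone give $x$? We need a finer description of the formulas in $x$.

## 3. Six formulas in $x$ and their implication table

Write $\alpha\le\beta$ for $\vdash\alpha\to\beta$, and $\alpha\equiv\beta$ for $\alpha\le\beta\le\alpha$. By identity and cut, $\le$ is a preorder. By prefixing, $\to$ is monotone in its second argument. It is antitone in its first: if $\alpha\le\alpha'$, cut $\alpha\Rightarrow\alpha'$ into $\alpha'\to\beta,\alpha'\Rightarrow\beta$ to get $\alpha'\to\beta,\alpha\Rightarrow\beta$. Hence $\equiv$ is a congruence, and by modus ponens it preserves theoremhood. We also use three laws.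

- (E) $\alpha\to(\beta\to\gamma)\equiv\beta\to(\alpha\to\gamma)$. Both directions are instances of (C).
- (L) If $\vdash\alpha$, then $\alpha\to\beta\le\beta$. Cut $\vdash\alpha$ into $\alpha,\alpha\to\beta\Rightarrow\beta$.
- (D) If $\alpha,\alpha\Rightarrow\alpha$, then $\alpha\to(\alpha\to\beta)\equiv\alpha\to\beta$. Here $\le$ is (W). For $\ge$, cut $\alpha,\alpha\Rightarrow\alpha$ into $\alpha\to\beta,\alpha\Rightarrow\beta$ to get $\alpha\to\beta,\alpha,\alpha\Rightarrow\beta$.

To $a$ and $c$ we add
$$d=c\to x,\qquad g=c\to c,\qquad k=g\to x.$$
Since $\vdash c\to c$, (L) gives $k\le x$.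

**Lemma 4.** Every formula in $x$ is $\equiv$ to one of $x,a,c,d,g,k$, and modulo $\equiv$ implication is given by (row $\to$ column):

| $\to$ | $x$ | $a$ | $c$ | $d$ | $g$ | $k$ |
|---|---|---|---|---|---|---|
| $x$ | $a$ | $c$ | $c$ | $g$ | $g$ | $c$ |
| $a$ | $x$ | $a$ | $c$ | $d$ | $g$ | $k$ |
| $c$ | $d$ | $g$ | $g$ | $d$ | $g$ | $d$ |
| $d$ | $c$ | $c$ | $c$ | $g$ | $g$ | $c$ |
| $g$ | $k$ | $c$ | $c$ | $d$ | $g$ | $k$ |
| $k$ | $g$ | $g$ | $g$ | $g$ | $g$ | $g$ |

**Proof.** It suffices to verify the table: the formulas that are $\equiv$ to one of the six then include $x$ and are closed under $\to$, because $\equiv$ is a congruence. Note $\vdash a$ and $\vdash g$, and recall (1)–(4).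

**Step 1.** *Row $a$: it acts as the identity.* By (L), $a\to x\le x$. Also $x,a\Rightarrow x$, which up to exchange is $a\Rightarrow a$; so $x\le a\to x$. Thus $a\to x\equiv x$. Every $\varphi$ in $x$ has the form $\varphi_1\to(\cdots(\varphi_n\to x)\cdots)$ with $n\ge0$. By (E) we can move $a$ inward until it stands before the last $x$, so $a\to\varphi\equiv\varphi$.

**Step 2.** *Basic facts about $c$.* By (W), $c\le a$. By (W) again, $x\to c=x\to(x\to a)\le x\to a=c$, and (3) is the reverse inequality; so $x\to c\equiv c$. By (4), law (D) applies to $c$.

**Step 3.** *This step computes $d\to x$.* From $c,c\to x\Rightarrow x$ we get $c\le(c\to x)\to x=d\to x$. Conversely, (2) says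
$$x,x\Rightarrow d.\tag{5}$$
Cutting into $d\to x,d\Rightarrow x$ gives $d\to x,x,x\Rightarrow x$, that is, $d\to x\le c$. So $d\to x\equiv c$.

**Step 4.** *This step shows $x\to d\equiv c\to a\equiv g$ and $x\to g\equiv g$.* By (E), $x\to d=x\to(c\to x)\equiv c\to(x\to x)=c\to a$. Since $c\le a$, $g=c\to c\le c\to a$. Conversely, $c\to a,c\Rightarrow a$ unfolds to $c\to a,c,x\Rightarrow x$. Cutting this into one $x$ of (2) and contracting $c$ gives $c\to a,c,x,x\Rightarrow x$, that is, $c\to a\le c\to c=g$. Finally $x\to g\equiv x\to(c\to a)\equiv c\to(x\to a)=c\to c=g$.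

**Step 5.** *This step computes $d\to d$.* By (E) and Step 3, $d\to d=d\to(c\to x)\equiv c\to(d\to x)\equiv c\to c=g$.

**Step 6.** *Row $g$.* Cutting $g,c\Rightarrow c$ into itself gives $g,g,c\Rightarrow c$, that is, $g,g\Rightarrow g$. So $g\le g\to g$, and with (L) $g\to g\equiv g$. By (D), $g\to k=g\to(g\to x)\equiv g\to x=k$. And $g\to x=k$ by definition.

Since $c,g\Rightarrow c$, we have $c\le g\to c$, and (L) gives $g\to c\equiv c$. Since $g\le d\to d$ by Step 5, we have $d,g\Rightarrow d$, so $d\le g\to d$, and (L) gives $g\to d\equiv d$.

It remains to see $g\to a\equiv c$. From $c\le g\to c$ and $c\le a$ we get $c\le g\to a$. Conversely, (5) says $x\le x\to d$, and $x\to d\equiv g$, so $x\le g$. Cutting $x\Rightarrow g$ into $g\to a,g\Rightarrow a$ gives $g\to a,x\Rightarrow a$, that is, $g\to a,x,x\Rightarrow x$, so $g\to a\le c$.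

**Step 7.** *Row $x$.* We have $x\to x=a$ and $x\to a=c$ by definition, $x\to c\equiv c$ by Step 2, $x\to d\equiv g$ and $x\to g\equiv g$ by Step 4, and $x\to k=x\to(g\to x)\equiv g\to(x\to x)=g\to a\equiv c$ by Step 6.

**Step 8.** *Row $c$.* We have $c\to x=d$ and $c\to c=g$ by definition, and $c\to a\equiv g$ by Step 4. By (D), $c\to d=c\to(c\to x)\equiv c\to x=d$ and $c\to g=c\to(c\to c)\equiv c\to c=g$. Finally $c\to k=c\to(g\to x)\equiv g\to(c\to x)=g\to d\equiv d$.

**Step 9.** *Row $d$.* We have $d\to x\equiv c$ and $d\to d\equiv g$ already. Then, in this order,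
$$d\to a=d\to(x\to x)\equiv x\to(d\to x)\equiv x\to c\equiv c,$$
$$d\to c=d\to(x\to a)\equiv x\to(d\to a)\equiv x\to c\equiv c,$$
$$d\to g=d\to(c\to c)\equiv c\to(d\to c)\equiv c\to c=g,$$
$$d\to k=d\to(g\to x)\equiv g\to(d\to x)\equiv g\to c\equiv c.$$

**Step 10.** *Row $k$.* First, $g\le(g\to x)\to x=k\to x$. Conversely, cutting $c,g\Rightarrow c$ into $c,x\Rightarrow x$ gives $x,c,g\Rightarrow x$, that is, $x,c\Rightarrow k$. Cutting into $k\to x,k\Rightarrow x$ gives $k\to x,x,c\Rightarrow x$, that is, $k\to x\le x\to(c\to x)=x\to d\equiv g$. So $k\to x\equiv g$. Then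
$$k\to a\equiv x\to(k\to x)\equiv x\to g\equiv g,\qquad k\to c\equiv x\to(k\to a)\equiv x\to g\equiv g,$$
$$k\to d\equiv c\to(k\to x)\equiv c\to g\equiv g,\qquad k\to g\equiv c\to(k\to c)\equiv c\to g\equiv g,$$
$$k\to k\equiv g\to(k\to x)\equiv g\to g\equiv g.\qquad\square$$

Three things can be read off. First, $k\le\varphi$ for every $\varphi$ in $x$, because $k\to\varphi\equiv g$ is a theorem. Second, $x\le d$. Third, $x,d,k$ are not theorems, since they are false in the classical valuation with $x$ false, and theorems are classical tautologies. Together with $\not\vdash c$: among the six, exactly $a$ and $g$ are theorems.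

## 4. Substituting only formulas in $x$: where this stops

With the table in hand, the natural plan is to look among the six formulas for the substitutions we need; Section 1 succeeded with $c$. The plan stops at two rules,
$$d\,/\,x\qquad\text{and}\qquad x\,/\,c.$$
No substitution $x\mapsto\varphi$ with $\varphi$ a formula in $x$ can refute either of them.

For $d/x$, we compute $d=(x\to(x\to x))\to x$ with a non-theorem $\varphi$ in place of $x$, using the table modulo $\equiv$:

- $\varphi=x$ gives $d$;
- $\varphi=c$ gives $(c\to(c\to c))\to c\equiv(c\to g)\to c\equiv g\to c\equiv c$;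
- $\varphi=d$ gives $(d\to(d\to d))\to d\equiv(d\to g)\to d\equiv g\to d\equiv d$;
- $\varphi=k$ gives $(k\to(k\to k))\to k\equiv(k\to g)\to k\equiv g\to k\equiv k$.

None of $d,c,d,k$ is a theorem. So if the instance of $d$ is a theorem, then $\varphi\equiv a$ or $\varphi\equiv g$, that is, $\varphi$ is itself a theorem, and the rule is respected.

For $x/c$, if $\varphi$ is a theorem then $\varphi\equiv a$ or $\varphi\equiv g$. Since $a\to(a\to a)\equiv a$ and $g\to(g\to g)\equiv g$, the instance of $c$ is a theorem.

So either these two rules are derivable, or we must use more variables. The next two sections show that neither is derivable: $H$ takes care of $x/c$, and $F$ of $d/x$.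

## 5. The theorem $H$, for which $H\to(H\to H)$ is not provable

**Lemma 5.** Let $H=(x\to(x\to y))\to(x\to y)$. Then $\vdash H$ and $\not\vdash H\to(H\to H)$. (This shows again that $c$ is not a theorem.)

**Proof.** $H$ is an instance of (W). For the second claim we use a model. Let $U=\mathbb N$, $V(x)=\{w:|w|\le1\}$ and $V(y)=\{w:|w|\le2\}$.

We have $w\in[x\to y]$ if and only if $|w\cup u|\le2$ whenever $|u|\le1$. Since $u$ can be a singleton disjoint from $w$, this means $|w|\le1$. In the same way $w\in[x\to(x\to y)]$ if and only if $|w\cup u|\le1$ whenever $|u|\le1$, and this means $w=\emptyset$. Hence $[x\to(x\to y)]=\{\emptyset\}$, and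
$$[H]=\{w:\ w\cup\emptyset\in[x\to y]\}=\{w:|w|\le1\}.$$
If $\emptyset\in[H\to(H\to H)]$, then $u\cup v\in[H]$ for all $u,v\in[H]$. But $\{0\},\{1\}\in[H]$ and $\{0,1\}\notin[H]$. By soundness $\not\vdash H\to(H\to H)$. If $c$ were a theorem, so would be its instance $H\to(H\to H)$. $\square$

So $x\mapsto H$ makes $x$ a theorem and $c$ not, and $x\not\vdash c$. The hurdle met in Section 2 is passed.

## 6. A non-theorem $F$ for which $(F\to(F\to F))\to F$ is provable

To refute $d/x$ we need a non-theorem $F$ such that $C\Rightarrow F$, where $C=F\to(F\to F)$. Truth tables cannot certify $\not\vdash F$: if a valuation makes $F$ false, then it makes $C$ true and $C\to F$ false. So every such $F$ is a classical tautology.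

Here is how one can arrive at $F$. By definition $C,F,F\Rightarrow F$. Suppose $F$ is so built that $x\Rightarrow F$ for a variable $x$. Then $C,x,x\Rightarrow F$. Suppose also that $F$ unfolds to an implication of the form "some context formulas, then $x$". Then we have, next to $C$ and the context, that two copies of $x$ yield $x$. We choose the context so that it turns this fact into $x$ itself. A formula $R=r\to x$ lets us feed in $r$ instead of $x$, and $S=x\to s$ turns the output $x$ into $s$. What we then have is $r\to(r\to s)$, and $A=(r\to(r\to s))\to x$ exchanges it for $x$. Context formulas that are used more than once cost nothing, because of contraction.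

The formula $G=A\to(R\to(S\to x))$ unfolds as desired but fails the requirement $x\Rightarrow G$. Indeed, under $r,s\mapsto x$ the formulas $R,S$ become $a$ and $A$ becomes $d$, so $G$ becomes $d\to(a\to(a\to x))\equiv d\to x\equiv c$, and $x\to G$ becomes a formula $\equiv x\to c\equiv c$, which is not a theorem. The remedy is to put $F=(x\to G)\to G$, for then $x\Rightarrow F$ holds for free. The same computation shows why $r$ and $s$ are needed: under $r,s\mapsto x$ the formula $F$ becomes $\equiv(x\to c)\to c\equiv c\to c=g$, which is a theorem.

**Lemma 6.** With distinct variables $x,r,s$ let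
$$R=r\to x,\qquad S=x\to s,\qquad A=(r\to(r\to s))\to x,$$
$$G=A\to(R\to(S\to x)),\qquad F=(x\to G)\to G.$$
Then $\not\vdash F$, but $\vdash\bigl(F\to(F\to F)\bigr)\to F$.

**Proof.** Put $C=F\to(F\to F)$ and $\Phi=x\to G$, so that $F=\Phi\to(A\to(R\to(S\to x)))$.

**Step 1.** *This step replaces the two copies of $F$ used by $C$ with two copies of $x$.* From $x,\Phi\Rightarrow G$ we get $x\Rightarrow F$. Cutting this twice into $C,F,F\Rightarrow F$ gives $C,x,x\Rightarrow F$, that is,
$$C,x,x,\Phi,A,R,S\Rightarrow x.$$

**Step 2.** *This step changes the two inputs $x$ into $r$.* Cut $R,r\Rightarrow x$ into both displayed occurrences of $x$ on the left, and contract $R$ but not $r$: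
$$C,\Phi,A,R,S,r,r\Rightarrow x.$$

**Step 3.** *This step changes the output into $s$.* Cut into $S,x\Rightarrow s$ and contract $S$: $C,\Phi,A,R,S,r,r\Rightarrow s$. That is,
$$C,\Phi,A,R,S\Rightarrow r\to(r\to s).$$

**Step 4.** *This step exchanges the result for $x$.* Cut into $A,\,r\to(r\to s)\Rightarrow x$ and contract $A$: $C,\Phi,A,R,S\Rightarrow x$. This is $C\Rightarrow F$, so $\vdash(F\to(F\to F))\to F$.

**Step 5.** *This step sets up a model for $\not\vdash F$; the aim is that $A$, $R$ and $S$ all get the value $\{\emptyset\}$, so that they have no effect as premises.* Let $U=P\cup Q$ with $P=\{1,2,3\}$ and $Q=\{4,5\}$, and let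
$$V(x)=\{\{u\}:u\in U\},\qquad V(r)=\{\{i\}:i\in P\},$$
$$V(s)=V(x)\cup\{\{i,j,q\}:\ i,j\in P,\ q\in Q\},$$
where $i=j$ is allowed. A member of $V(s)$ with at least two elements contains exactly one element of $Q$, and one or two elements of $P$.

**Step 6.** *This step computes $[R]=\{\emptyset\}$.* We have $\emptyset\in[R]$ because $V(r)\subseteq V(x)$. If $w\in[R]$, then $w\cup\{1\}$ and $w\cup\{2\}$ are singletons, so $w\subseteq\{1\}\cap\{2\}=\emptyset$.

**Step 7.** *This step computes $[S]=\{\emptyset\}$.* We have $\emptyset\in[S]$ because $V(x)\subseteq V(s)$. Let $w\ne\emptyset$. If $w$ contains some $q\in Q$, let $q'$ be the other element of $Q$; then $w\cup\{q'\}$ contains two elements of $Q$, so it is not in $V(s)$. Otherwise $w\subseteq P$; take $i\in w$ and $j\in P\setminus\{i\}$. Then $w\cup\{j\}\subseteq P$ has at least two elements and none in $Q$, so it is not in $V(s)$. In both cases $w\notin[S]$.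

**Step 8.** *This step computes $[r\to(r\to s)]=\{\{4\},\{5\}\}$.* A set $w$ is a member if and only if $w\cup\{i,j\}\in V(s)$ for all $i,j\in P$. The sets $\{4\}$ and $\{5\}$ satisfy this by the definition of $V(s)$. Conversely let $w$ satisfy it. Taking $i\ne j$ we get a member of $V(s)$ with at least two elements, so $w$ contains exactly one element $q$ of $Q$. If $w$ also contained some $l\in P$, then with $\{i,j\}=P\setminus\{l\}$ the set $w\cup\{i,j\}$ would contain three elements of $P$, which is impossible. So $w=\{q\}$.

**Step 9.** *This step computes $[A]=\{\emptyset\}$.* We have $\emptyset\in[A]$ because $\{4\},\{5\}\in V(x)$. If $w\in[A]$, then $w\cup\{4\}$ and $w\cup\{5\}$ are singletons, so $w\subseteq\{4\}\cap\{5\}=\emptyset$.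

**Step 10.** *This step computes $[F]$.* If $[\alpha]=\{\emptyset\}$, then $[\alpha\to\beta]=[\beta]$. Applying this to $S$, $R$ and $A$ gives $[G]=V(x)$. Next,
$$[x\to G]=\{w:\ w\cup\{u\}\text{ is a singleton for all }u\in U\}=\{\emptyset\},$$
so $[F]=[(x\to G)\to G]=[G]=V(x)$. Since $\emptyset\notin V(x)$, soundness gives $\not\vdash F$. $\square$

In particular $d\not\vdash x$: a derivation would give, after $x\mapsto F$, that $\vdash F$.

## 7. Matching each premise set with a substitution

**Proof of Theorem 2.**

**Step 1.** *This step reduces to finitely many $\Gamma$.* By Lemma 4 every formula in $x$ is $\equiv$ to one of the six. If $\varphi\equiv\psi$, then $\varphi$ and $\psi$ are derivable from each other by modus ponens, and $\sigma(\varphi)\equiv\sigma(\psi)$ for every $\sigma$. So we may work modulo $\equiv$. The formulas $a,g$ are theorems, and $x,c,d,k$ are not. Let $\Gamma_0$ be the set of those among $x,c,d,k$ that are $\equiv$ to some member of $\Gamma$. Then $\Gamma$ and $\Gamma_0$ have the same derivable consequences, and $\sigma$ makes all of $\Gamma$ theorems as soon as it makes all of $\Gamma_0$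 theorems.

**Step 2.** *This step collects the derivations we need.* From the table:

- $k\vdash\varphi$ for all $\varphi$ in $x$, since $k\to\varphi\equiv g$ is a theorem;
- $x\vdash d$, since $x\to d\equiv g$ is a theorem;
- $x,c\vdash k$, since $x\to k\equiv c$;
- $c,d\vdash k$, since $c\to k\equiv d$.

**Step 3.** *This step settles one direction for all cases.* In each case below, $\vdash\sigma(\gamma)$ for all $\gamma\in\Gamma_0$. Then $\Gamma\vdash\beta$ implies $\vdash\sigma(\beta)$, because a derivation of $\beta$ from $\Gamma$ becomes, under $\sigma$, a derivation of $\sigma(\beta)$ from theorems. It remains to check, in each case, that every one of $x,a,c,d,g,k$ made a theorem by $\sigma$ is derivable from $\Gamma_0$. Of course $\sigma(a)$ and $\sigma(g)$ are always theorems.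

**Case 0:** $\Gamma_0=\emptyset$. Take $\sigma(x)=x$. Both sides of the equivalence say $\vdash\beta$.

**Case 1:** $\Gamma_0=\{c\}$. Take $\sigma(x)=c$. By the table
$$\sigma(x)=c,\qquad\sigma(a)=c\to c=g,\qquad\sigma(c)=c\to(c\to c)\equiv g,$$
$$\sigma(d)\equiv g\to c\equiv c,\qquad\sigma(g)\equiv g\to g\equiv g,\qquad\sigma(k)\equiv g\to c\equiv c.$$
Since $g$ is a theorem and $c$ is not, exactly $a,c,g$ become theorems, and $c\vdash a,c,g$.

**Case 2:** $\Gamma_0=\{d\}$. Take $\sigma(x)=F$. By Lemma 6, $\vdash\sigma(d)$ and $\not\vdash\sigma(x)$. If $\vdash\sigma(c)$, then modus ponens with $\sigma(d)=\sigma(c)\to F$ would give $\vdash F$. If $\vdash\sigma(k)$, then $\vdash F$, since $k\le x$ gives $\vdash\sigma(k)\to F$. Both are impossible. So exactly $a,d,g$ become theorems, and $d\vdash a,d,g$.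

**Case 3:** $\Gamma_0=\{x\}$ or $\{x,d\}$. Take $\sigma(x)=H$. By Lemma 5, $\vdash\sigma(x)$, hence $\vdash\sigma(d)$ because $x\le d$, while $\not\vdash\sigma(c)$. Since $k\le c$, also $\not\vdash\sigma(k)$. So exactly $x,a,d,g$ become theorems, and $x\vdash x,a,d,g$.

**Case 4:** all other $\Gamma_0$. A subset of $\{x,c,d,k\}$ not listed so far contains $k$, or contains $c$ together with $x$ or $d$. By Step 2, $\Gamma\vdash k$, and so $\Gamma\vdash\varphi$ for every $\varphi$ in $x$. Take $\sigma(x)=x\to x=a$. Since $a\to a\equiv a$, every $\sigma(\varphi)\equiv a$ is a theorem. Both sides of the equivalence hold for every $\beta$.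

The cases exhaust the subsets of $\{x,c,d,k\}$. $\blacksquare$

With this, Corollary 3 is proved: the answer to the problem is yes.

## 8. Multiple conclusions, the five theories, and extensions of the language

**(a) Multiple-conclusion rules.** Let $\Gamma,\Delta$ be sets of formulas in $x$ such that every substitution making all of $\Gamma$ theorems makes some member of $\Delta$ a theorem. Then $\Gamma\vdash\delta$ for some $\delta\in\Delta$.

**Proof.** The $\sigma$ of Theorem 2 makes all of $\Gamma$ theorems. By hypothesis $\vdash\sigma(\delta)$ for some $\delta\in\Delta$, hence $\Gamma\vdash\delta$. In particular $\Delta\ne\emptyset$. $\square$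

**(b) Classification and a finite test.** Call a set of formulas in $x$ a one-variable theory if it contains every formula in $x$ that is derivable from it. Modulo $\equiv$ there are exactly five one-variable theories:
$$\{a,g\},\quad\{a,g,c\},\quad\{a,g,d\},\quad\{a,g,x,d\},\quad\text{and all formulas.}$$
A one-variable rule $\Gamma/\beta$ is derivable if and only if it is admissible, if and only if it survives the four substitutions $x\mapsto x,\ c,\ F,\ H$.

**Proof.** Cases 0 to 4 compute the consequences of every $\Gamma$, and these five sets are the result. They are distinct: $c$, $d$ and $x$ are not theorems, $c\not\vdash d$ by Case 1, $d\not\vdash c$ and $d\not\vdash x$ by Case 2, and $x\not\vdash c$ by Case 3.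

A derivable rule is admissible, and an admissible rule survives every substitution, in the sense that if all premises become theorems, then so does the conclusion. Conversely, let $\Gamma/\beta$ survive the four. In Case 4, $\Gamma\vdash\beta$ automatically. In Cases 0 to 3 the substitution used there is one of the four and makes all of $\Gamma$ theorems; so $\vdash\sigma(\beta)$, and $\Gamma\vdash\beta$. $\square$

**(c) Extra variables are essential.** If only substitutions of formulas in the variable $x$ itself were allowed in the definition of admissibility, the result would fail.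

**Proof.** The rules $d/x$ and $x/c$ are not derivable, by Cases 2 and 3. By Section 4 they are nevertheless preserved by every substitution $x\mapsto\varphi$ with $\varphi$ in $x$. $\square$

**(d) Conservative extensions.** Let $L$ be any logic in a language containing $\to$ whose purely implicational theorems are exactly those of $\mathbf{BCIW}$. If an implicational one-variable rule is admissible in $L$, with substitutions ranging over all $L$-formulas, then it is derivable in $\mathbf{BCIW}$.

**Proof.** Let $\Gamma/\beta$ be such a rule and $\sigma$ the substitution of Theorem 2. It is implicational, so it is available in $L$. The formulas $\sigma(\gamma)$, $\gamma\in\Gamma$, are theorems of $\mathbf{BCIW}$, hence of $L$. By admissibility $\sigma(\beta)$ is a theorem of $L$. It is purely implicational, so it is a theorem of $\mathbf{BCIW}$, and $\Gamma\vdash\beta$. $\square$
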